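# A stationary hot spot that symmetry does not force

**Theorem 1.** Let $E\subset\mathbb R^2$ be the open regular pentagon with vertices $ie^{2\pi ik/5}$, $k=0,\dots,4$ (we identify $(r,z)$ with $\zeta=r+iz$), put
$$\Omega_E=\{(x,z)\in\mathbb R^3\times\mathbb R:\ (|x|,z)\in E\}\subset\mathbb R^4,$$
and let $a>0$. For each $n\ge 4$, $\Omega=\Omega_E\times(-a,a)^{n-4}$ is a bounded convex domain in $\mathbb R^n$ with stationary hot spot $0$. Every element of its symmetry group fixes both $0$ and $p=(0,0,0,1,0,\dots,0)$. So the symmetry group $\mathcal G$ does not act essentially.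

The theorem disproves Conjecture 5.4 of the paper "Convex Domains with Stationary Hot Spots":

*If a bounded convex domain $\Omega\subset\mathbb R^n$ possesses a stationary hot spot, then its symmetry group acts essentially.*

After unpacking the words we prove Theorem 1, and then three further results: a general version (Theorem 2), a version with a large fixed space (Theorem 3), and a classification for regular polygons (Theorem 4), which shows that the equilateral triangle behaves differently from every other regular polygon.

## 1. Hot spots, symmetry groups, and essential actions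

Heat a body $\Omega$ uniformly to temperature $1$, then hold its boundary at temperature $0$ from time $0$ on. The hottest point usually wanders as the body cools. We ask for which convex bodies it does not move.

**Definition (bounded solution).** Let $D\subset\mathbb R^N$ be a bounded convex domain and $f$ a bounded continuous function on $D$. The *bounded solution with datum $f$* is a bounded function on $(\overline D\times[0,\infty))\setminus(\partial D\times\{0\})$ that is continuous there, is $C^{2,1}$ and solves the heat equation $u_t=\Delta u$ in $D\times(0,\infty)$, equals $f$ on $D\times\{0\}$, and equals $0$ on $\partial D\times(0,\infty)$.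

The corner $\partial D\times\{0\}$ is left out because for $f=1$ the initial and boundary values disagree there. That a bounded solution with datum $1$ exists is part of the setting. We use freely that bounded solutions are $C^\infty$ in $D\times(0,\infty)$ and real-analytic in $x$ for each fixed $t>0$ (standard interior regularity).

**Definition (stationary hot spot).** Let $u$ be the bounded solution on $\Omega$ with datum $1$, and for $t>0$ let $P(t)=\{\xi\in\Omega: u(\xi,t)=\max_\Omega u(\cdot,t)\}$. Then $\Omega$ has the *stationary hot spot* $\xi_0$ if $P(t)=\{\xi_0\}$ for all $t>0$.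

**Definition (essential action).** Let $\mathcal G$ be the group of Euclidean isometries $g$ with $g(\Omega)=\Omega$. Every such $g$ fixes the centroid of $\Omega$. The group $\mathcal G$ *acts essentially* if the centroid is the only point fixed by all of $\mathcal G$. When the centroid is at the origin, $\mathcal G\subset O(n)$ and this says that the only vector fixed by all of $\mathcal G$ is $0$.

For example, the group of an equilateral triangle in the plane contains a rotation by $2\pi/3$, which fixes only the centre, so it acts essentially. The group of an isosceles but not equilateral triangle consists of the identity and one reflection; it fixes a whole line, so it does not.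

To show that $\mathcal G$ does *not* act essentially, it is enough to exhibit two distinct points fixed by all of $\mathcal G$. This is how Theorem 1 is phrased.

The body of Theorem 1 for $n=4$ is easy to describe. The vertices of $E$ with $r\ge0$ are $(0,1)$, $(\cos18^\circ,\sin18^\circ)$ and $(\cos54^\circ,-\sin54^\circ)$. So $\Omega_E$ is a solid of revolution about the $z$-axis whose slices are three-dimensional balls. Going down, the slices grow from the apex $z=1$ to radius $\cos18^\circ$ at $z=\sin18^\circ$, then shrink to radius $\cos54^\circ$ at the flat bottom $z=-\sin54^\circ$. Top and bottom look different, and yet the hottest point on the axis never moves up or down.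

## 2. Uniqueness, concavity, and what they reduce the problem to

**Lemma 1 (uniqueness).** A bounded solution $h$ with datum $f=0$ vanishes identically.

*Proof.* The ordinary maximum principle would do if $h$ were continuous at the corner $\partial D\times\{0\}$. The purpose of the proof is to show that the corner is too small to matter.

Let $|h|\le M$. Since $D$ is convex, $|\partial D|=0$: placing the origin in $D$, we have $\overline D\subset(1+\delta)D$ for each $\delta>0$, so $|\partial D|\le((1+\delta)^N-1)|D|$. Given $\varepsilon>0$, choose an open $N_\varepsilon\supset\partial D$ with $|N_\varepsilon|\le\varepsilon$ and put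
$$\psi(x,t)=\int_{N_\varepsilon}(4\pi t)^{-N/2}e^{-|x-y|^2/4t}\,dy .$$
Then $\psi\ge0$ solves the heat equation for $t>0$. If $x_0\in\partial D$, some ball of radius $\delta$ about $x_0$ lies in $N_\varepsilon$. For $|x-x_0|<\delta/2$ the integral over $N_\varepsilon$ is at least that over the ball of radius $\delta/2$ about $x$, so $\psi(x,t)\to1$ as $(x,t)\to(x_0,0)$.

Hence $\limsup(\pm h-M\psi)\le0$ at every point of the parabolic boundary of $D\times(0,T]$: at $D\times\{0\}$ and $\partial D\times(0,T]$ because $h\to0$ and $\psi\ge0$, and at $\partial D\times\{0\}$ because $\pm h\le M$ and $\psi\to1$. By the maximum principle $\pm h\le M\psi\le M\varepsilon(4\pi t)^{-N/2}$. Let $\varepsilon\to0$. $\square$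

Two consequences follow. First, if $g$ is an isometry with $g(D)=D$ and $u$ is the bounded solution with datum $1$, then $u\circ g$ is also one, so $u(gx,t)=u(x,t)$. Second, $u>0$ in $D\times(0,\infty)$. Indeed, the same comparison applied to $-u$ (with $|u|\le M$) gives $-u\le M\psi\le M\varepsilon(4\pi t)^{-N/2}$, so $u\ge0$. A zero at an interior point $(x_0,t_0)$ would, by the strong maximum principle, force $u=0$ on $D\times(0,t_0]$, against $u\to1$ as $t\to0$.

The one deep input is a theorem of Brascamp and Lieb (J. Funct. Anal. 22 (1976), 366–389): the Dirichlet heat kernel of a convex domain is log-concave, and the flow preserves log-concavity of the initial datum. The datum $1$ is log-concave, so $\log u(\cdot,t)$ is concave on $\Omega$ for each $t>0$. As an illustration of the notion, $e^{-t}\sin x$ on $(0,\pi)$ is log-concave, since $(\log\sin x)''=-1/\sin^2x<0$.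

**Lemma 2.** Let $\Omega$ be bounded and convex and $u$ the bounded solution with datum $1$. For each $t>0$, $P(t)$ is a single point. If $\xi_0\in\Omega$ and $\nabla u(\xi_0,t)=0$ for all $t>0$, then $P(t)=\{\xi_0\}$ for all $t>0$.

*Proof.* For fixed $t>0$, $u(\cdot,t)$ is continuous on $\overline\Omega$, positive inside and zero on $\partial\Omega$, so $P(t)\ne\emptyset$. If there were two maximum points, then by concavity of $\log u(\cdot,t)$ the function $u(\cdot,t)$ would be constant on the segment joining them. By real-analyticity it would be constant on the whole chord of $\Omega$ through them. That contradicts $u>0$ inside and $u\to0$ at the ends of the chord. Finally, a critical point of the concave function $\log u(\cdot,t)$ is a maximum point, so the critical point $\xi_0$ belongs to $P(t)$. $\square$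

So we must make the gradient vanish at one point for all times.

## 3. What symmetry can and cannot do

**The simplest cases.** On an interval $(-a,a)$ the solution $h(y,t)$ is even in $y$ by Lemma 1, so $h_y(0,t)=0$ and the midpoint is a stationary hot spot. The group $\{\pm1\}$ acts essentially, so for $n=1$ the conjecture is trivially true. On a cube $(-a,a)^n$ the product $\prod_ih(y_i,t)$ is the solution, and the centre is a stationary hot spot. The same holds for a ball by rotation invariance.

More generally, suppose that $\mathcal G$ acts essentially. By Lemma 2, $P(t)$ is one point; by invariance of $u$ it is fixed by $\mathcal G$; so it is the centroid for every $t$. This is the converse of the conjecture, and it holds.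

**Where the obvious approach stops.** To find a counterexample one needs a body with a vector $v\neq0$ fixed by $\mathcal G$ and a point, say $0$, with $\nabla u(0,t)=0$ for all $t$. The natural tool is invariance. If $g\in\mathcal G\subset O(n)$, differentiating $u(gx,t)=u(x,t)$ gives $\nabla u(gx,t)=g\nabla u(x,t)$, hence $g\nabla u(0,t)=\nabla u(0,t)$. So symmetry yields that $\nabla u(0,t)$ lies in the fixed space of $\mathcal G$, and no more: for $v$ in the fixed space, invariance puts no constraint on $v\cdot\nabla u(0,t)$. The component that must be killed is the one that symmetry of $\Omega$ leaves alone. We need information about $u$ that does not come from an isometry of $\Omega$.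

**Looking for an extra symmetry.** Take a body of revolution, $(|x|,z)\in E$ with $x\in\mathbb R^k$. Its group contains $O(k)$, acting on $x$. If the planar profile $E$ has a rotational symmetry, this is usually not a symmetry of the body, because rotating the profile moves the axis. Still, one may hope that the heat flow feels it. For $r=|x|>0$ the flow of $w(r,z,t)=u(x,z,t)$ is
$$w_t=w_{rr}+\frac{k-1}r w_r+w_{zz},$$
in which the axis $r=0$ plays a visible role. To remove the first-order term, put $w=r^{-s}U$. Then
$$w_{rr}+\frac{k-1}{r}w_r=r^{-s}\Big(U_{rr}+\frac{k-1-2s}{r}U_r+\frac{s(s+1)-s(k-1)}{r^2}U\Big).$$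
With $s=\frac{k-1}2$ the middle term disappears and the last coefficient becomes $s(1-s)$, so
$$U_t=U_{rr}+U_{zz}+\frac{(k-1)(3-k)}{4r^2}\,U .$$
For $k=2$ the extra term is $U/(4r^2)$, which is not invariant under rotations of the $(r,z)$-plane. For $k=3$ it vanishes: $U=rw$ solves the *planar heat equation*, which knows nothing about the axis. That is why we work in $\mathbb R^3\times\mathbb R$. (For $k=1$ it also vanishes, but then $U=w$ and nothing has been gained.)

The axis is still remembered by the initial datum, which is now $r$ instead of $1$. This datum is not invariant under the rotation of the profile, so neither is $U$, and a direct "invariant, hence critical" argument is not available. But the rotates of $r$ span only the two-dimensional space $\langle r,z\rangle$, and that is enough.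

## 4. From $\mathbb R^4$ to the plane

From here on $E\subset\mathbb R^2$ is a nonempty bounded convex open set invariant under $(r,z)\mapsto(-r,z)$, and $\Omega_E=\{(x,z)\in\mathbb R^3\times\mathbb R:(|x|,z)\in E\}$. Note that $r$ takes both signs in $E$.

**Lemma 3.** $\Omega_E$ is open, bounded and convex. If $u$ is the bounded solution on $\Omega_E$ with datum $1$, then
$$U(r,z,t):=r\,u\big((r,0,0),z,t\big),\qquad(r,z)\in E,$$
is the bounded solution on $E$ with datum $r$. Moreover $\partial_r\partial_zU(0,z,t)=\partial_zu((0,0,0),z,t)$ whenever $(0,z)\in E$.

*Proof.*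

**Step 1: convexity.** Openness and boundedness are clear. Let $(x,z),(x',z')\in\Omega_E$ and $\lambda\in[0,1]$, and put $\rho=\lambda|x|+(1-\lambda)|x'|$, $z_\lambda=\lambda z+(1-\lambda)z'$. By convexity of $E$, $(\rho,z_\lambda)\in E$, and by reflection $(-\rho,z_\lambda)\in E$. Since $|\lambda x+(1-\lambda)x'|\in[0,\rho]\subset[-\rho,\rho]$, convexity of $E$ gives $(|\lambda x+(1-\lambda)x'|,z_\lambda)\in E$.

**Step 2: the equation for $U$.** By Lemma 1, $u$ is invariant under $O(3)\times\{1\}$. So $w(r,z,t)=u((r,0,0),z,t)$ is defined and smooth on $E\times(0,\infty)$ and even in $r$, and $u(x,z,t)=w(|x|,z,t)$. The heat equation for $u$ reads $w_t=w_{rr}+\frac2rw_r+w_{zz}$ for $r>0$, and also for $r<0$ because every term is even in $r$. Now $U=rw$ is smooth, and for $r\ne0$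
$$U_{rr}+U_{zz}=rw_{rr}+2w_r+rw_{zz}=r\Big(w_{rr}+\frac2rw_r+w_{zz}\Big)=rw_t=U_t .$$
By continuity this holds for $r=0$ too.

**Step 3: initial and boundary values.** If $(r,z)\in\partial E$, then $(|r|,z)\in\partial E$ by symmetry, so $((r,0,0),z)$ is a limit of points of $\Omega_E$ but not in $\Omega_E$; it lies on $\partial\Omega_E$. Hence $U=0$ on $\partial E$ for $t>0$. Boundedness, continuity away from the corner, and the initial value $r\cdot1=r$ are inherited from $u$.

**Step 4: reading off the vertical derivative.** We have $\partial_rU=w+rw_r$, so $\partial_z\partial_rU=w_z+rw_{rz}$, which at $r=0$ equals $w_z(0,z,t)=\partial_zu((0,0,0),z,t)$. $\square$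

The quantity to be killed, $\partial_zu$ at the origin, has become the coefficient of $rz$ in the Taylor expansion of a planar heat solution.

## 5. Rotating the profile kills the $rz$ coefficient

**Proposition 4.** Let $E$ be as in Section 4, and also invariant under rotation about $0$ by $2\pi/m$, where $m\ge2$ and $m\ne3$. Then $0\in\Omega_E$, and $\nabla u(0,t)=0$ for all $t>0$, where $u$ is the bounded solution on $\Omega_E$ with datum $1$.

*Proof.*

**Step 1: the origin and the horizontal derivatives.** Averaging a point of $E$ over its images under the rotations by multiples of $2\pi/m$ gives $0$ (as $m\ge2$), and the average lies in $E$ by convexity. So $0\in E$. Since $u$ is invariant under $(x,z)\mapsto(-x,z)$, $\nabla_xu(0,t)=0$. Only $\partial_zu(0,t)$ remains.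

**Step 2: an identity for $U$.** Let $g$ be rotation of the plane by $\theta=2\pi/m$. Since the planar heat equation and $E$ are invariant under $g$, $U\circ g+U\circ g^{-1}$ is the bounded solution on $E$ whose datum is
$$(r\cos\theta-z\sin\theta)+(r\cos\theta+z\sin\theta)=2\cos\theta\; r .$$
So is $2\cos\theta\,U$. By Lemma 1,
$$U\circ g+U\circ g^{-1}=2\cos\theta\;U.\tag{1}$$

**Step 3: comparing quadratic parts.** Fix $t$ and let $q$ be the homogeneous quadratic part of the Taylor expansion of $U(\cdot,t)$ at $0$. Every real quadratic form in $(r,z)$ can be written
$$q=\mathrm{Re}(\alpha\zeta^2)+\beta|\zeta|^2,\qquad\alpha\in\mathbb C,\ \beta\in\mathbb R .$$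
Since $g$ multiplies $\zeta$ by $e^{i\theta}$ and $e^{2i\theta}+e^{-2i\theta}=2\cos2\theta$, the quadratic part of (1) is
$$2\cos2\theta\;\mathrm{Re}(\alpha\zeta^2)+2\beta|\zeta|^2=2\cos\theta\,\big(\mathrm{Re}(\alpha\zeta^2)+\beta|\zeta|^2\big).$$
Hence $(\cos2\theta-\cos\theta)\,\alpha=0$. Now $\cos2\theta=\cos\theta$ holds if and only if $2\theta\equiv\theta$ or $2\theta\equiv-\theta$ modulo $2\pi$, that is, $\theta\in2\pi\mathbb Z$ or $3\theta\in2\pi\mathbb Z$. For $\theta=2\pi/m$ this means $m\mid3$. Since $m\notin\{1,3\}$, $\alpha=0$.

**Step 4: conclusion.** With $\alpha=0$, $q=\beta|\zeta|^2$ has no $rz$-term. By Lemma 3, $\partial_zu(0,t)=\partial_r\partial_zU(0,0,t)=0$. $\square$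

In words: the datum $r=\mathrm{Re}\,\zeta$ has angular frequency $1$, the term $rz=\frac12\mathrm{Im}\,\zeta^2$ has frequency $2$, and a flow with $m$-fold symmetry mixes frequencies $\pm1$ and $\pm2$ only if $2\equiv\pm1$ modulo $m$. For $m=3$ the identity (1) gives nothing: the function $F=rz$ satisfies $F\circ g+F\circ g^{-1}=2\cos\frac{4\pi}3F=2\cos\frac{2\pi}3F$. Section 9 shows that the conclusion is really false there. For $m=5$, (1) is compatible with frequency $4$, for instance with $\mathrm{Im}\,\zeta^4=4r^3z-4rz^3$, which is odd in $r$. So (1) does not make $U$ symmetric under $z\mapsto-z$; it only removes the one coefficient we care about.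

## 6. The pentagon: proof of Theorem 1

**Step 1: the body is convex and $0$ is a stationary hot spot.** The pentagon $E$ is invariant under $r\mapsto-r$ (which sends $ie^{i\varphi}$ to $ie^{-i\varphi}$) and under rotation by $2\pi/5$. By Lemma 3, $\Omega=\Omega_E\times(-a,a)^{n-4}$ is bounded, open and convex. Let $u$ be the bounded solution on $\Omega_E$ with datum $1$ and $h$ the one on $(-a,a)$. The function
$$u(x,z,t)\prod_{i}h(y_i,t)$$
is bounded, solves the heat equation, has datum $1$, is continuous off the corner, and vanishes on $\partial\Omega$ for $t>0$ since there at least one factor does. So it is the bounded solution on $\Omega$. At $0$ its gradient vanishes for all $t>0$: in the $(x,z)$ variables by Proposition 4 with $m=5$, and in each $y_i$ because $h_y(0,t)=0$. By Lemma 2, $P(t)=\{0\}$ for all $t>0$.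

**Step 2: every symmetry is linear.** Let $g\in\mathcal G$. The solution is $g$-invariant, so $g$ preserves $P(t)=\{0\}$. Thus $g(0)=0$, and $g$ is an orthogonal linear map.

**Step 3: a set that symmetries must preserve.** By Step 2, $g$ preserves the set $A$ of points of $\overline\Omega$ farthest from $0$. For $(x,z,y)\in\overline\Omega$,
$$|x|^2+z^2+|y|^2\le1+(n-4)a^2,$$
with equality if and only if $(|x|,z)$ is a vertex of $\overline E$ and $y\in\{\pm a\}^{n-4}$. From the list of vertices with $r\ge0$ in Section 1,
$$A=\big(\{e_4\}\cup S_1\cup S_2\big)\times\{\pm a\}^{n-4},$$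
where $e_4=(0,0,0,1)$, and $S_1=\{|x|=\cos18^\circ,\ z=\sin18^\circ\}$ and $S_2=\{|x|=\cos54^\circ,\ z=-\sin54^\circ\}$ are 2-spheres in $\mathbb R^4$.

**Step 4: a second fixed point.** The isolated points of $A$ are exactly those of $\{e_4\}\times\{\pm a\}^{n-4}$. The map $g$ permutes them and is linear, so it fixes their mean $p=(e_4,0)$. So all of $\mathcal G$ fixes the two distinct points $0$ and $p$, and $\mathcal G$ does not act essentially. This proves Theorem 1, and Conjecture 5.4 is false in every dimension $n\ge4$. $\blacksquare$

The argument says nothing about $n=2,3$, which are left unsettled here.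

## 7. General profiles and a real-analytic example near the ball

**Theorem 2.** Let $E\subset\mathbb R^2$ be a nonempty bounded convex open set invariant under $(r,z)\mapsto(-r,z)$ and under rotation about $0$ by $2\pi/m$, $m\ge2$, $m\ne3$. Then $0$ is a stationary hot spot of $\Omega_E\subset\mathbb R^4$. The group $\mathcal G(\Omega_E)$ acts essentially if and only if $E$ is invariant under $(r,z)\mapsto(r,-z)$; otherwise $\mathcal G(\Omega_E)=O(3)\times\{1\}$. In particular, with $T_5(s)=16s^5-20s^3+5s$, the domain $\{|X|<1+\varepsilon T_5(X_4/|X|)\}$, $0<\varepsilon<1/27$, is a counterexample to the conjecture with real-analytic boundary, arbitrarily $C^\infty$-close to the unit ball.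

*Proof.*

**Step 1: stationarity.** This is Proposition 4 together with Lemma 2. As in Section 6, every $g\in\mathcal G$ fixes the hot spot $0$, so $\mathcal G\subset O(4)$. It contains $K=O(3)\times\{1\}$. Write $\tau(x,z)=(x,-z)$. Since $(r,z)\in E$ if and only if $((r,0,0),z)\in\Omega_E$, we have $\tau\in\mathcal G$ if and only if $E$ is invariant under $z\mapsto-z$.

**Step 2: symmetric profiles.** If $E$ is invariant under $z\mapsto-z$, then $\tau\in\mathcal G$, and composing with $(x,z)\mapsto(-x,z)$ gives $-I\in\mathcal G$. The only fixed point of $-I$ is $0$, so $\mathcal G$ acts essentially.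

From now on suppose that $E$ is not invariant under $z\mapsto-z$, so $\tau\notin\mathcal G$, and let $g\in\mathcal G$. The aim is $ge_4=e_4$; we exclude the other possibilities.

**Step 3: $ge_4\ne\pm e_4$ would make $\Omega_E$ a ball.** Put $v=ge_4$. Let $R(\omega)=\sup\{s>0:s\omega\in\Omega_E\}$, $\omega\in S^3$, be the radial function of $\Omega_E$. It is continuous, because $\Omega_E$ is a bounded convex open set containing $0$, and $R\circ h=R$ for $h\in\mathcal G$. The group $\mathcal G$ contains $K$, which acts transitively on each set $\{\omega\in S^3:\omega\cdot e_4=c\}$, and $gKg^{-1}$, which acts transitively on each $\{\omega\in S^3:\omega\cdot v=c\}$. So there are functions $F,H$ with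
$$R(\omega)=F(\alpha)\ \text{ if }\ \omega\cdot e_4=\cos\alpha,\ \alpha\in[0,\pi],\qquad R(\omega)=H(\omega\cdot v).$$
Write $v=\cos\varphi\,e_4+\sin\varphi\,e'$ with $e'$ a unit vector orthogonal to $e_4$ and $0<\varphi<\pi$. The points $\omega$ at angle $\alpha$ from $e_4$ are $\cos\alpha\,e_4+\sin\alpha\,\eta$ with $\eta$ a unit vector orthogonal to $e_4$, and
$$\omega\cdot v=\cos\alpha\cos\varphi+\sin\alpha\sin\varphi\,(\eta\cdot e')$$
takes all values in $J_\alpha=[\cos(\alpha+\varphi),\cos(\alpha-\varphi)]$. For $0<\alpha<\pi$ this interval has length $2\sin\alpha\sin\varphi>0$. Pick $c$ in its interior. The endpoints of $J_\alpha$ depend continuously on $\alpha$, so $c\in J_{\alpha'}$ for all $\alpha'$ near $\alpha$, and then $F(\alpha')=H(c)=F(\alpha)$. Thus $F$ is locally constant on $(0,\pi)$, hence constant there, and by continuity of $R$ constant on $[0,\pi]$. So $\Omega_E$ is a ball about $0$ and $\tau\in\mathcal G$, a contradiction.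

**Step 4: $ge_4=-e_4$ is impossible.** In this case $g$ preserves $\mathbb Re_4$ and its orthogonal complement, so $g=(B,-1)$ with $B\in O(3)$. Composing with $(B^{-1},1)\in K\subset\mathcal G$ gives $\tau\in\mathcal G$, a contradiction.

**Step 5: the group.** So $ge_4=e_4$ for all $g\in\mathcal G$, that is, $\mathcal G\subset O(3)\times\{1\}$. With $K\subset\mathcal G$ we get $\mathcal G=O(3)\times\{1\}$, which fixes $e_4$ and does not act essentially.

**Step 6: the analytic example.** In polar coordinates let $E=\{\rho<R(\theta)\}$ with $R(\theta)=1+\varepsilon\sin5\theta$ and $0<\varepsilon<1/27$. It is invariant under $\theta\mapsto\theta+2\pi/5$ and, since $\sin(5\pi-5\theta)=\sin5\theta$, under $\theta\mapsto\pi-\theta$, which is the reflection $r\mapsto-r$. It is not invariant under $\theta\mapsto-\theta$, which is the reflection $z\mapsto-z$. It is convex because its boundary is a simple closed curve with positive curvature: with $R'=5\varepsilon\cos5\theta$ and $R''=-25\varepsilon\sin5\theta$, the curvature numerator is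
$$R^2+2R'^2-RR''=1+27\varepsilon\sin5\theta+26\varepsilon^2\sin^25\theta+50\varepsilon^2\cos^25\theta\ \ge\ 1-27\varepsilon>0 .$$
So the theorem applies with $m=5$. To identify $\Omega_E$, use $\cos5\phi=T_5(\cos\phi)$ with $\phi=\frac\pi2-\theta$: this gives $\sin5\theta=T_5(\sin\theta)$. For $X=(x,z)\ne0$, the point $(|x|,z)$ has $\rho=|X|$ and $\sin\theta=X_4/|X|$. Hence $\Omega_E=\{|X|<1+\varepsilon T_5(X_4/|X|)\}$ (with $0$ included). Its boundary is the radial graph over $S^3$ of the function $1+\varepsilon T_5(X_4)$, which is real-analytic and tends to $1$ in $C^\infty$ as $\varepsilon\to0$. $\blacksquare$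

## 8. Products: fixed spaces of dimension $k$

**Theorem 3.** For $n\ge4$ and $1\le k\le\lfloor n/4\rfloor$ there is a bounded convex $\Omega\subset\mathbb R^n$ with stationary hot spot $0$ such that the subspace of vectors fixed by $\mathcal G$ has dimension exactly $k$.

*Proof.* One pentagonal factor gives one fixed direction. The plan is to multiply $k$ such factors of different sizes, so that a symmetry cannot confuse them.

**Step 1: the body.** Let $E$ be the pentagon of Theorem 1. Choose $R_1,\dots,R_k>0$ such that the $2k$ numbers $R_j\cos18^\circ$, $R_j\cos54^\circ$ are distinct. For instance $R_j=2^j$ works: $\cos54^\circ=\sin36^\circ=2\sin18^\circ\cos18^\circ$, so the ratio $\cos18^\circ/\cos54^\circ=1/(2\sin18^\circ)$ lies strictly between $1$ and $2$ (because $\frac14<\sin18^\circ=\frac{\sqrt5-1}4<\frac12$) and is not a power of $2$. Put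
$$\Omega=R_1\Omega_E\times\cdots\times R_k\Omega_E\times(-1,1)^{n-4k}.$$

**Step 2: stationarity.** As in Section 6, the bounded solution with datum $1$ on $\Omega$ is the product of those on the factors. Each factor has vanishing gradient at its centre: $R_j\Omega_E=\Omega_{R_jE}$ by Proposition 4 applied to $R_jE$, and the intervals by evenness. So $P(t)=\{0\}$ by Lemma 2, every $g\in\mathcal G$ fixes $0$, and $\mathcal G\subset O(n)$ preserves the set of points of $\overline\Omega$ farthest from $0$,
$$A=\prod_jR_j\big(\{e_4\}\cup S_1\cup S_2\big)\times\{\pm1\}^{n-4k}.$$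

**Step 3: a first fixed vector.** Let $e^{(j)}$ be the vector $e_4$ in the $j$-th factor. The isolated points of $A$ are those with $j$-th component $R_je_4$ for every $j$. The group permutes them, so it fixes their mean $p=\sum_iR_ie^{(i)}$.

**Step 4: separating the factors.** The connected components of $A$ are products of points and 2-spheres. A component with $l$ sphere factors has dimension $2l$, so it is a 2-sphere only if $l=1$, and then its radius is $R_i\cos18^\circ$ or $R_i\cos54^\circ$ for the factor $i$ in which the sphere sits. As these $2k$ numbers are distinct, a component is congruent to a 2-sphere of radius $R_j\cos18^\circ$ if and only if its $j$-th factor is $R_jS_1$ and its $i$-th factor is $\{R_ie_4\}$ for all $i\ne j$, the last factor being any point of $\{\pm1\}^{n-4k}$. The group $\mathcal G$ permutes these components and hence their centres, so it fixes the mean of the centres. The centre of $R_jS_1$ is $R_j\sin18^\circ\,e_4$, so this mean is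
$$\sum_{i\ne j}R_ie^{(i)}+R_j\sin18^\circ\,e^{(j)}=p-R_j(1-\sin18^\circ)\,e^{(j)}.$$
Since $\mathcal G$ fixes $p$ too, it fixes $e^{(j)}$. This holds for $j=1,\dots,k$.

**Step 5: nothing else is fixed.** $\mathcal G$ contains $O(3)$ acting on each $\mathbb R^3$ factor and the sign changes of the last $n-4k$ coordinates. A fixed vector therefore has zero components in all these directions. So the fixed space is exactly $\mathrm{span}(e^{(1)},\dots,e^{(k)})$. $\blacksquare$

## 9. Regular polygons, and the failure for the triangle

**Theorem 4.** Let $E_m$ be the open regular $m$-gon with vertices $ie^{2\pi ik/m}$, $m\ge3$. Then $\Omega_{E_m}$ has a stationary hot spot if and only if $m\ne3$, and $\mathcal G(\Omega_{E_m})$ acts essentially if and only if $m$ is even. So $\Omega_{E_m}$ is a counterexample exactly for odd $m\ge5$.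

**The case $m\ne3$.** $E_m$ is invariant under $r\mapsto-r$ and under rotation by $2\pi/m$. If $m$ is even, it is invariant under $\zeta\mapsto-\zeta$, hence also under $z\mapsto-z$. If $m$ is odd, $i$ is a vertex and $-i$ is not, so it is not invariant under $z\mapsto-z$. Both claims follow from Theorem 2.

It remains to treat $m=3$. The vertices of $E=E_3$ are $(0,1)$ and $(\pm\frac{\sqrt3}2,-\frac12)$, and
$$E=\{y\in\mathbb R^2:\ y\cdot n_j<\tfrac12,\ j=0,+,-\},\qquad n_0=(0,-1),\quad n_\pm=\big(\pm\tfrac{\sqrt3}2,\tfrac12\big).$$
We write $y=(y_1,y_2)$ for $(r,z)$.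

### 9.1. The group for $m=3$ does not act essentially

We cannot use a hot spot to see that symmetries fix $0$, so we use the inner centre instead. For $(x,z)\in\Omega_E$ we claim
$$\mathrm{dist}\big((x,z),\partial\Omega_E\big)=d:=\mathrm{dist}\big((|x|,z),\partial E\big).$$
Moving within a meridian plane through $(x,z)$ reaches $\partial\Omega_E$ at distance $d$, so "$\le$" holds. Conversely, $(x,z)\mapsto(|x|,z)$ does not increase distances, so any point $(x',z')$ within distance less than $d$ of $(x,z)$ has $(|x'|,z')$ within distance less than $d$ of $(|x|,z)$, hence in $E$, and so $(x',z')\in\Omega_E$. This gives "$\ge$".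

Every isometry $g\in\mathcal G$ preserves the set of points of $\Omega_E$ at maximal distance from $\partial\Omega_E$. The triangle has the unique incenter $0$, so this set is $\{0\}$ and $g(0)=0$. Thus $\mathcal G\subset O(4)$ preserves the set of points of $\overline{\Omega_E}$ farthest from $0$, which consists of $e_4$ and the 2-sphere $\{|x|=\frac{\sqrt3}2,\ z=-\frac12\}$. The only isolated point of this set is $e_4$, so $\mathcal G$ fixes $0$ and $e_4$ and does not act essentially.

### 9.2. No stationary hot spot for $m=3$

Suppose $P(t)=\{\xi_0\}$ for all $t>0$. By $O(3)$-invariance $\xi_0$ lies on the axis, $\xi_0=((0,0,0),z_0)$ with $-\frac12<z_0<1$. Put $p=(0,z_0)\in E$. The maximum is a critical point, so Lemma 3 gives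
$$\partial_r\partial_zU(p,t)=0\quad\text{for all }t>0.\tag{2}$$
We shall show that for small $t$ the left side is not zero. The plan is to write $U$ explicitly by reflection and see which walls dominate as $t\to0$.

**Step 1: an odd extension of the datum.** The aim is a bounded function $\widetilde U_0$ on $\mathbb R^2$, equal to $y_1$ on $E$, that is odd under reflection in each of the three side lines of $E$. Tile the plane by equilateral triangles congruent to $E$, starting from $E$. Colour the lattice of vertices with three colours so that each tile has one vertex of each colour. For instance, take the lattice points $v_0+av_1+bv_2$, where $v_0=(-\frac{\sqrt3}2,-\frac12)$, $v_1=(\sqrt3,0)$, $v_2=(\frac{\sqrt3}2,\frac32)$, and give them the colour $a-b$ modulo $3$. Tiles with index triples $(a,b),(a+1,b),(a,b+1)$ point up, and those with $(a+1,b),(a,b+1),(a+1,b+1)$ point down; in both cases the three colours are distinct. For $y$ in the interior of a tile $T$ let $\phi(y)\in E$ be its image under the unique isometry $T\to E$ that preserves the colours of the vertices, and put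
$$\widetilde U_0(y)=\pm\,\phi(y)_1,$$
with $+$ if $T$ points up like $E$ and $-$ if $T$ points down. This is defined off a countable union of lines, is bounded by $\frac{\sqrt3}2$, and equals $y_1$ on $E$.

Let $s$ be the reflection in a side line of $E$. It maps the tiling to itself. It preserves colours: the colouring is determined by the colours on one tile (crossing an edge, the new vertex must get the colour of the old opposite vertex), $s$ fixes the two vertices of the side on its line, and it exchanges the two vertices opposite to that side, which have the same colour. So $\phi\circ s=\phi$. It exchanges the two types of tile: an up tile has outer normals $n_0,n_+,n_-$, any two of which have scalar product $-\frac12$ and which sum to $0$. So reflection in the side $n_+$, for example, sends $n_+$ to $-n_+$ and $n_0$ to $n_0+n_+=-n_-$, and likewise $n_-$ to $-n_0$; the image has outer normals $-n_0,-n_+,-n_-$, so it points down. Hence $\widetilde U_0\circ s=-\widetilde U_0$ almost everywhere.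

**Step 2: a formula for $U$.** Let $G_t(y)=(4\pi t)^{-1}e^{-|y|^2/4t}$ and $V=G_t*\widetilde U_0$. This is bounded and solves the heat equation in the plane for $t>0$. Since $G_t$ is rotation and reflection invariant, $V(sy,t)=-V(y,t)$ for the three reflections $s$, so $V=0$ on $\partial E$. As $\widetilde U_0$ is bounded and is continuous on $E$, $V(y,t)\to y_1$ locally uniformly on $E$ as $t\to0$. By Lemma 1, $V=U$ on $E$.

**Step 3: polar coordinates about $p$.** Since $\partial_{p_1}\partial_{p_2}G_t(y-p)=\frac{(y_1-p_1)(y_2-p_2)}{4t^2}G_t(y-p)$ and $p_1=0$, $p_2=z_0$,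
$$\partial_r\partial_zU(p,t)=\frac1{4t^2}\int_{\mathbb R^2}G_t(y-p)\,y_1(y_2-z_0)\widetilde U_0(y)\,dy=\frac1{16\pi t^3}\int_0^\infty e^{-\rho^2/4t}I(\rho)\,d\rho,\tag{3}$$
$$I(\rho)=\int_{|y-p|=\rho}y_1(y_2-z_0)\,\widetilde U_0(y)\,d\sigma(y),\qquad|I(\rho)|\le2\pi\rho^3 .$$
(Circles meet the lines of the tiling in countable sets, so $I(\rho)$ is well defined; the bound uses $|y_1|,|y_2-z_0|\le\rho$ and $|\widetilde U_0|\le1$.) By the symmetry $y_2-z_0\mapsto-(y_2-z_0)$ of the circle, $\int_{|y-p|=\rho}y_1^2(y_2-z_0)\,d\sigma=0$. As $\widetilde U_0=y_1$ on $E$,
$$I(\rho)=\int_{\{|y-p|=\rho\}\setminus E}y_1(y_2-z_0)\big(\widetilde U_0(y)-y_1\big)\,d\sigma(y).\tag{4}$$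

**Step 4: the sign of $I$ just beyond the nearest walls.** The distances from $p$ to the side lines are $z_0+\frac12$ for the base $n_0$ and $\frac{1-z_0}2$ for each of $n_\pm$. Let
$$d=\mathrm{dist}(p,\partial E)=\min\Big\{z_0+\tfrac12,\ \tfrac{1-z_0}2\Big\}.$$
By (4), $I(\rho)=0$ for $0<\rho<d$. Let $\rho$ be slightly larger than $d$. Then the domain of integration in (4) consists of one arc $\{|y-p|=\rho,\ (y-p)\cdot n_j\ge d\}$ for each nearest side $n_j$, of length $\ell(\rho)=2\rho\arccos(d/\rho)$, which tends to $0$ as $\rho\downarrow d$. These arcs shrink to the feet $p+dn_j$. The feet are interior points of the sides: for the base the foot is $(0,-\frac12)$, and when $n_+$ is nearest the foot has first coordinate $\frac{\sqrt3}4(1-z_0)$, which lies strictly between $0$ and $\frac{\sqrt3}2$ because $-\frac12<z_0<1$. So for $\rho$ close to $d$ each arc lies in the closure of the tile obtained from $E$ by reflection in that side, and there $\widetilde U_0(y)=-(y^*)_1$ almost everywhere, where $y^*$ is the reflection of $y$ in the side.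

*Base side.* Here $y^*=(y_1,-1-y_2)$, so $\widetilde U_0-y_1=-2y_1$ and the integrand in (4) is $-2y_1^2(y_2-z_0)$. On the arc $y_2\le-\frac12<z_0$, so this is $\ge0$ and it is positive off $y_1=0$. Its contribution $I_0(\rho)$ is positive.

*Side $n_+$.* Here $y^*=y-2(y\cdot n_+-\frac12)n_+$, so $\widetilde U_0-y_1=-2y_1+\sqrt3\,(y\cdot n_+-\frac12)$. At the foot $p+dn_+=(\frac{\sqrt3}2d,\ z_0+\frac d2)$ we have $y\cdot n_+=\frac12$, and the integrand equals
$$-2y_1^2(y_2-z_0)=-2\cdot\tfrac34d^2\cdot\tfrac d2=-\tfrac34d^3<0 .$$
By continuity, there is $c>0$ such that the integrand is at most $-c$ on the arc for all $\rho$ close to $d$, and its contribution satisfies $I_+(\rho)\le-c\,\ell(\rho)$. Under $y_1\mapsto-y_1$ the sides $n_\pm$ are exchanged, $(y^*)_1$ changes sign, and so the integrand is unchanged. Side $n_-$ contributes the same amount as $n_+$.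

Now $z_0+\frac12=\frac{1-z_0}2$ if and only if $z_0=0$, so there are three cases, for $\rho>d$ close to $d$:

* If $z_0<0$, only the base is nearest, and $I(\rho)=I_0(\rho)>0$.
* If $z_0>0$, only the sides $n_\pm$ are nearest, and $I(\rho)=2I_+(\rho)<0$.
* If $z_0=0$, all three are nearest. On the base arc, which is centred on the line $y_1=0$, $|y_1|\le\ell(\rho)$, so $0<I_0(\rho)\le2\rho\,\ell(\rho)^3$. Hence $I(\rho)=I_0+2I_+\le2\rho\,\ell(\rho)^3-2c\,\ell(\rho)<0$ for $\rho$ close to $d$.

So in each case there are $\delta>0$ and a sign $\sigma\in\{1,-1\}$ with $\sigma I>0$ on $(d,d+2\delta)$.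

**Step 5: the first walls dominate for small $t$.** Put $\kappa=\int_d^{d+\delta}\sigma I(\rho)\,d\rho>0$. For $0<t\le1$ and $\rho\ge d+2\delta$,
$$e^{-\rho^2/4t}=e^{-\rho^2/4}\,e^{-\rho^2(1/t-1)/4}\le e^{-\rho^2/4}\,e^{(d+2\delta)^2/4}\,e^{-(d+2\delta)^2/4t}.$$
Since $I=0$ on $(0,d)$, $\sigma I>0$ on $(d,d+2\delta)$ and $|I|\le2\pi\rho^3$,
$$\sigma\int_0^\infty e^{-\rho^2/4t}I(\rho)\,d\rho\ \ge\ \kappa\,e^{-(d+\delta)^2/4t}-C\,e^{-(d+2\delta)^2/4t},\qquad C=e^{(d+2\delta)^2/4}\int_0^\infty2\pi\rho^3e^{-\rho^2/4}\,d\rho .$$
The right side is positive for all sufficiently small $t>0$. By (3), $\partial_r\partial_zU(p,t)\neq0$ for these $t$, which contradicts (2). Hence $\Omega_{E_3}$ has no stationary hot spot, and Theorem 4 is proved. $\blacksquare$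

The sign at the incenter has a concrete reading. At $z_0=0$ we found $\partial_zu<0$ for small $t$: the base touches the inscribed ball in one point below the centre, while the lateral wall touches it along a whole 2-sphere of points above the centre, and the lateral wall dominates.
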